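\title{Positive sectional curvature of the Velling--Kirillov metric on $\mathrm{Diff}(S^1)/\mathrm{Rot}(S^1)$}

\begin{abstract}
We show that the $\dot H^{1/2}$ Velling--Kirillov metric on $\mathrm{Diff}(S^1)/\mathrm{Rot}(S^1)$ has strictly positive sectional curvature, and that the set of values of the sectional curvature is exactly the open interval $(\frac1{4\pi},\infty)$. In Fourier modes the curvature tensor splits into explicit infinite matrices, each of which is a sum of Gram matrices. The sharp lower bound uses in addition a quadratic identity satisfied by the bivector of a plane.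
\end{abstract}

\section{Introduction}

Let $\mathrm{Diff}(S^1)$ be the group of smooth orientation-preserving diffeomorphisms of the circle $S^1=\mathbb R/2\pi\mathbb Z$, and let $\mathrm{Rot}(S^1)$ be the subgroup of rotations. The points of the homogeneous space $\mathrm{Diff}(S^1)/\mathrm{Rot}(S^1)$ are the right cosets $\mathrm{Rot}(S^1)\circ\varphi$, and $\mathrm{Diff}(S^1)$ acts on it by right translation, $\mathrm{Rot}(S^1)\circ\varphi\mapsto\mathrm{Rot}(S^1)\circ\varphi\circ\psi$. A tangent vector at the identity coset is a smooth real vector field $u=u(\theta)\partial_\theta$ modulo the generators of rotations, that is, modulo constants. With $\hat u_n=\frac1{2\pi}\int_{S^1}u\,e^{-in\theta}\,d\theta$ and the Hilbert transform $\mathcal He^{in\theta}=-i\operatorname{sgn}(n)e^{in\theta}$, the $\dot H^{1/2}$ \emph{Velling--Kirillov metric} is given at the identity coset by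
\begin{equation}\label{eq:metric}
\langle u,v\rangle=\int_{S^1}u\,\mathcal H(v')\,d\theta=2\pi\sum_{n\in\mathbb Z}|n|\,\hat u_n\overline{\hat v_n}.
\end{equation}
Since $\mathcal H(u')=\sum|n|\hat u_ne^{in\theta}$ is the normal derivative of the harmonic extension of $u$ to the unit disc, Green's formula shows that $\langle u,u\rangle$ is the Dirichlet energy of that extension. The form \eqref{eq:metric} is positive definite modulo constants. It is carried to the other points by the right action: a tangent vector at the coset of $\varphi$ is represented by $u\circ\varphi$ and is given the length of $u$. Replacing $\varphi$ by $\rho\circ\varphi$ with a rotation $\rho$ replaces $u$ by $u\circ\rho^{-1}$, which has the same length. The result is a $\mathrm{Diff}(S^1)$-invariant Riemannian metric. It is a \emph{weak} metric: the inner product does not represent every continuous linear functional on a tangent space, so the existence of a Levi-Civita connection $\nabla$ has to be proved; we do this in Section~\ref{sec:connection}.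 With $R(u,v)w=\nabla_u\nabla_vw-\nabla_v\nabla_uw-\nabla_{[u,v]}w$, the sectional curvature of the plane spanned by $u,v$ is
\[
K(u,v)=\frac{\langle R(u,v)v,u\rangle}{\langle u,u\rangle\langle v,v\rangle-\langle u,v\rangle^2}.
\]
The question posed in \cite{source} is whether $K(u,v)>0$ for every pair of linearly independent tangent vectors.

The sign is not evident even on the simplest plane. The fields $1,\cos\theta,\sin\theta$ span the Lie algebra of the M\"obius group of the disc. The orbit of the identity coset under this group is a disc tangent to the plane of $\cos\theta$ and $\sin\theta$, and its induced metric is M\"obius invariant, hence hyperbolic. Nevertheless the ambient curvature of this plane is positive, because the disc is strongly bent (Example~\ref{ex:first}). In fact every plane spanned by two pure Fourier modes has curvature larger than $\frac1{2\pi}$, and this number is approached (Example~\ref{ex:modes}). One is led to guess that $K$ is positive, perhaps with infimum $\frac1{2\pi}$. But pure modes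 only see diagonal entries of the curvature, viewed as a quadratic form in $u\wedge v$. The first guess survives the off-diagonal entries; the second does not.

\begin{theorem}\label{thm:positive}
For every pair of linearly independent tangent vectors $u,v$ at a point of $\mathrm{Diff}(S^1)/\mathrm{Rot}(S^1)$ we have $K(u,v)>0$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every pair of linearly independent tangent vectors $u,v$ we have $K(u,v)>\frac1{4\pi}$. Moreover $\inf K=\frac1{4\pi}$, $\sup K=\infty$, and the set of values of $K$ is exactly the interval $(\frac1{4\pi},\infty)$.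
\end{theorem}

Theorem~\ref{thm:sharp} contains Theorem~\ref{thm:positive}, but the latter has a short proof, given in Section~\ref{sec:positive} after the curvature has been computed in Sections~\ref{sec:connection}--\ref{sec:formula}, and this proof is the starting point for the former. Section~\ref{sec:lowhigh} finds the constant $\frac1{4\pi}$ on planes spanned by a low-frequency and a high-frequency field, Section~\ref{sec:lower} proves the lower bound, and Section~\ref{sec:range} determines the range.

\section{The Levi-Civita connection}\label{sec:connection}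

Every coset has exactly one representative that fixes $0$, so the space is identified with the group $D_0=\{\varphi\in\mathrm{Diff}(S^1):\varphi(0)=0\}$. Writing $\varphi(\theta)=\theta+f(\theta)$ with $f$ periodic, $f(0)=0$ and $1+f'>0$ makes $D_0$ an open subset of an affine Fr\'echet space. Its tangent space at the identity is $\mathfrak g_0=\{u\in C^\infty(S^1,\mathbb R):u(0)=0\}$, which contains one representative of each class modulo constants, and the metric is the right-invariant metric on $D_0$ given by \eqref{eq:metric} on $\mathfrak g_0$. Right translations are isometries and act transitively, so it suffices to compute the curvature at the identity.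

In this chart the bracket of vector fields $A,B$ is $DB(A)-DA(B)$. For the right-invariant fields $\varphi\mapsto u\circ\varphi$ and $\varphi\mapsto v\circ\varphi$ this is the right-invariant field of
\[
[u,v]=uv'-u'v .
\]
A torsion-free metric connection satisfies Koszul's formula. On right-invariant fields, whose inner products are constant, it reads $2\langle\nabla_uv,w\rangle=G(u,v;w)$, where
\[
G(u,v;w)=\langle[u,v],w\rangle-\langle[v,w],u\rangle+\langle[w,u],v\rangle .
\]
As the metric is nondegenerate, there is at most one such connection. The issue is whether $w\mapsto G(u,v;w)$ is represented by a smooth field.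

The metric is diagonal in Fourier modes, but these do not vanish at $0$, and the bracket does not descend to classes modulo constants, since $[1,u]=u'$. So we let $u,v,w$ be arbitrary smooth functions and see how $G$ treats constants. By \eqref{eq:metric}, $\langle1,\cdot\rangle=0$ and $\langle u',v\rangle=-\langle u,v'\rangle$. Hence
\begin{gather*}
G(u,v;1)=\langle v',u\rangle+\langle u',v\rangle=0,\qquad G(u,1;w)=-\langle u',w\rangle-\langle w',u\rangle=0,\\
G(1,v;w)=\langle v',w\rangle-\langle w',v\rangle=2\langle v',w\rangle .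
\end{gather*}
Thus $G$ depends only on the classes of $v$ and $w$, but on $u$ itself, and we look for an operator $\Lambda(u)$ on classes for each function $u$.

Let $\mathcal Q=C^\infty(S^1,\mathbb C)/\mathbb C$ and $E_n=e^{in\theta}$, so that $[E_m,E_n]=i(n-m)E_{m+n}$ and $E_0=1$ is zero in $\mathcal Q$. Let $g$ be the complex \emph{bilinear} extension of \eqref{eq:metric}, so $g(E_m,E_n)=2\pi|m|\delta_{m+n,0}$, and extend $G$ in the same way. Let $V_+$ and $V_-$ be the subspaces of $\mathcal Q$ of classes with only positive, respectively negative, frequencies. Then $\mathcal Q=V_+\oplus V_-$ and $g(V_\pm,V_\pm)=0$. Recall that a function is smooth if and only if $\|u\|_s=\sum_n(1+|n|)^s|\hat u_n|$ is finite for all $s$, and that these norms define the $C^\infty$ topology.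

\begin{lemma}\label{lem:Lambda}
For each $u\in C^\infty(S^1,\mathbb C)$ there is a unique operator $\Lambda(u)$ on $\mathcal Q$ with $2g(\Lambda(u)v,w)=G(u,v;w)$ for all $v,w$. The map $(u,v)\mapsto\Lambda(u)v$ is bilinear, continuous and commutes with complex conjugation, and for $n>0$
\begin{equation}\label{eq:Lambda}
\Lambda(E_m)E_n=\frac{i\,n(n+2m)}{m+n}E_{m+n}\quad(m\ge0),\qquad
\Lambda(E_{-k})E_n=\begin{cases}i(n+k)E_{n-k},&0<k<n,\\ 0,&k\ge n.\end{cases}
\end{equation}
Moreover: \textup{(a)} $\Lambda(u)$ is skew for $g$; \textup{(b)} $\Lambda(u)v-\Lambda(v)u=[u,v]$ in $\mathcal Q$; \textup{(c)} $\Lambda(1)=\partial_\theta$ and $[\partial_\theta,\Lambda(u)]=\Lambda(u')$; \textup{(d)} $\Lambda(u)$ preserves $V_+$ and $V_-$.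
\end{lemma}

\begin{proof}
Uniqueness holds because $g$ is nondegenerate on $\mathcal Q$. The number $G(E_m,E_n;E_{-p})$ vanishes unless $p=m+n$, and for $p=m+n\ne0$ it equals $4\pi|p|\lambda_{m,n}$ with
\[
2|m+n|\,\lambda_{m,n}=i\big[(n-m)|m+n|+(m+2n)|m|+(2m+n)|n|\big].
\]
Let $n>0$. For $m\ge0$ the bracket is $n^2-m^2+m^2+2mn+2mn+n^2=2n(n+2m)$. For $m=-k<0$ the last two terms add up to $(2n-k)k+(n-2k)n=n^2-k^2$, and the first term is $n^2-k^2$ if $k<n$ and $k^2-n^2$ if $k>n$. So $\lambda_{m,n}$ are the coefficients in \eqref{eq:Lambda}. Further $\lambda_{m,0}=0$, and $\lambda_{-m,-n}=-\lambda_{m,n}=\overline{\lambda_{m,n}}$. In all cases $|\lambda_{m,n}|\le2|n|$. Define $\Lambda(u)v=\sum_{m+n\ne0}\lambda_{m,n}\hat u_m\hat v_nE_{m+n}$. From $1+|m+n|\le(1+|m|)(1+|n|)$ we get $\|\Lambda(u)v\|_s\le2\|u\|_s\|v\|_{s+1}$, so $\Lambda(u)v$ is smooth and $\Lambda$ is continuous. The defining identity holds on modes and extends by continuity.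

Properties (a) and (b) follow from $G(u,w;v)=-G(u,v;w)$ and $G(u,v;w)-G(v,u;w)=2g([u,v],w)$, which hold term by term. In (c), the first claim is the case $m=0$, and $[\partial_\theta,\Lambda(E_m)]E_n=(i(m+n)-in)\lambda_{m,n}E_{m+n}=\Lambda(imE_m)E_n$. By \eqref{eq:Lambda} $\Lambda(u)$ preserves $V_+$, and $V_-$ follows by conjugation.
\end{proof}

The vanishing for $k>n$ in \eqref{eq:Lambda} is the structural fact behind everything below. The spaces $V_\pm$ are the eigenspaces of $\mathcal H$ on $\mathcal Q$, so (d) says that the connection commutes with the complex structure $\mathcal H$, as it does for a K\"ahler metric.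

To obtain the connection on $D_0$, write vector fields as $A(\varphi)=a(\varphi)\circ\varphi$ and $B(\varphi)=b(\varphi)\circ\varphi$ with smooth $a,b:D_0\to\mathfrak g_0$, and put $\nabla_AB=(Db(A)+\Lambda(a)b)\circ\varphi$, taking the representative of $\Lambda(a)b$ in $\mathfrak g_0$. This connection is metric by (a). It is torsion-free by (b), because $[A,B]=(Db(A)-Da(B)+[a,b])\circ\varphi$ and $[a,b]\in\mathfrak g_0$. So it is the Levi-Civita connection, and evaluating its curvature on right-invariant fields gives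
\begin{equation}\label{eq:R}
R(u,v)=\Lambda(u)\Lambda(v)-\Lambda(v)\Lambda(u)-\Lambda([u,v])\qquad(u,v\in\mathfrak g_0).
\end{equation}

\section{The curvature tensor on Fourier modes}\label{sec:tensor}

Use \eqref{eq:R} to define $R(u,v)$ on $\mathcal Q$ for all $u,v\in C^\infty(S^1,\mathbb C)$. Although $\Lambda(u)$ depends on the constant term of $u$, the curvature does not: $R(1,v)=[\partial_\theta,\Lambda(v)]-\Lambda(v')=0$ by Lemma~\ref{lem:Lambda}(c), which expresses rotation invariance, and $R(u,v)=-R(v,u)$. Hence $R$ may be computed on the modes $E_n$, $n\neq0$.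

\begin{lemma}\label{lem:sym}
For $x,y,z,w\in\mathcal Q$ we have $g(R(x,y)z,w)=-g(R(x,y)w,z)=g(R(z,w)x,y)$. The operators $R(x,y)$ preserve $V_+$ and $V_-$, and $R(x,y)=0$ if $x,y$ both lie in $V_+$ or both lie in $V_-$.
\end{lemma}

\begin{proof}
Commutators of skew operators are skew, which gives the first equality. By Lemma~\ref{lem:Lambda}(b), used twice, the cyclic sum of $R(x,y)z$ is the cyclic sum of $\Lambda(x)[y,z]-\Lambda([y,z])x=[x,[y,z]]$, which vanishes by the Jacobi identity. A quadrilinear form that is skew in the first two and in the last two arguments and has vanishing cyclic sum over the first three is symmetric under exchange of the two pairs; this is the usual algebraic derivation of pair symmetry. Invariance of $V_\pm$ is Lemma~\ref{lem:Lambda}(d). If $x,y\in V_+$, then $R(z,w)x\in V_+$, so $g(R(x,y)z,w)=g(R(z,w)x,y)=0$ for all $z,w$, and $R(x,y)=0$. The case of $V_-$ is conjugate.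
\end{proof}

\begin{example}\label{ex:first}
By \eqref{eq:Lambda}, $\Lambda(E_{-1})E_1=0$, $\Lambda(E_1)E_1=\frac{3i}2E_2$, $\Lambda(E_{-1})E_2=3iE_1$, and $[E_1,E_{-1}]=-2i$. The three terms of \eqref{eq:R} give
\[
R(E_1,E_{-1})E_1=0+\tfrac92E_1-2E_1=\tfrac52E_1,
\]
and conjugation gives $R(E_1,E_{-1})E_{-1}=-\frac52E_{-1}$. For $u=\cos\theta=\frac12(E_1+E_{-1})$ and $v=\sin\theta=\frac1{2i}(E_1-E_{-1})$ we have $R(u,v)=\frac i2R(E_1,E_{-1})$, hence $R(u,v)v=\frac54u$. As $\langle u,u\rangle=\langle v,v\rangle=\pi$ and $\langle u,v\rangle=0$, we get $K=\frac5{4\pi}$. The intrinsic connection of the M\"obius disc is the projection of $\Lambda$ to the span of $E_{\pm1}$. This projection kills $\Lambda(E_{\pm1})$, only the term $-2E_1$ survives, and the disc has curvature $-\frac1\pi$. The term $\frac92E_1$ comes from $\Lambda(E_1)E_1$, which is normal to the disc.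
\end{example}

In general, by Lemma~\ref{lem:sym} the tensor is determined by the numbers $r(m,k,n,l)$, $m,k,n,l\ge1$, defined by
\[
g\big(R(E_m,E_{-k})E_n,E_{-l}\big)=2\pi\,r(m,k,n,l).
\]
They vanish unless $m-k=l-n$. This common difference $d$ is the rotation frequency of $E_m\wedge E_{-k}$, and the curvature splits into blocks indexed by $d$. As in the example, positive and negative terms compete, and the outcome is a formula with positive terms only.

\begin{lemma}\label{lem:coeff}
For $d\ge0$ and $k,n\ge1$ put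
\[
C^d_{kn}=\frac{k^2n^2}{k+n+d}+\min(k,n)^2\,(k+n+2d).
\]
Then $r(k+d,k,n,n+d)=r(k,k+d,n+d,n)=C^d_{kn}$.
\end{lemma}

\begin{proof}
Each term of $R(E_m,E_{-k})E_n$ is a product of two imaginary coefficients, so $r$ is real. Conjugating the definition and using both skew symmetries gives $r(m,k,n,l)=r(k,m,l,n)$, which is the first equality. Pair symmetry gives $r(k,m,l,n)=r(l,n,k,m)$, so $r(k+d,k,n,n+d)$ is symmetric in $k,n$, and we may assume $k\le n$. Put $m=k+d$, $l=n+d$, $s=m+n=k+l$. By \eqref{eq:Lambda},
\begin{align*}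
\Lambda(E_m)\Lambda(E_{-k})E_n&=i(n+k)\cdot\frac{i(n-k)(n-k+2m)}{l}E_l=-\frac{(n^2-k^2)(n+k+2d)}{l}E_l,\\
\Lambda(E_{-k})\Lambda(E_m)E_n&=\frac{i\,n(n+2m)}{s}\cdot i(s+k)E_l=-\frac{n(s+m)(s+k)}sE_l,\\
\Lambda([E_m,E_{-k}])E_n&=-i(2k+d)\cdot\frac{i\,n(n+2d)}{l}E_l=\frac{n(2k+d)(n+2d)}lE_l,
\end{align*}
where both sides of the first line vanish for $n=k$. Since $g(E_l,E_{-l})=2\pi l$ and $l(s+k)=s^2-k^2$,
\[
r=-(n^2-k^2)(n+k+2d)+n(s+m)\Big(s-\frac{k^2}s\Big)-n(2k+d)(n+2d).
\]
From $(s+m)/s=2-n/s$ we get $-n(s+m)k^2/s=-2k^2n+k^2n^2/s$. Therefore $r-k^2n^2/s$ is the sum of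
\begin{align*}
-(n^2-k^2)(n+k+2d)&=-n^3-kn^2-2dn^2+k^2n+k^3+2dk^2,\\
ns(s+m)-2k^2n&=n^3+3kn^2+3dn^2+4dkn+2d^2n,\\
-n(2k+d)(n+2d)&=-2kn^2-dn^2-4dkn-2d^2n,
\end{align*}
with $s=k+n+d$ and $s+m=2k+n+2d$ in the second line. The sum is $k^2(k+n+2d)$.
\end{proof}

\section{Sectional curvature as a quotient of Hermitian forms}\label{sec:formula}

Let $u,v$ be real, with Fourier coefficients $x_m=\hat u_m$, $y_m=\hat v_m$ for $m\ge1$. Then $u=X+\bar X$ and $v=Y+\bar Y$ in $\mathcal Q$, where $X=\sum x_mE_m$ and $Y=\sum y_mE_m$. Only the part of $u\wedge v$ that pairs a positive with a negative frequency is seen by $R$. Its coefficients, and their arrangement in blocks, are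
\[
\xi_{mk}=x_m\bar y_k-y_m\bar x_k\quad(m,k\ge1),\qquad a^d_k=\xi_{k+d,k}\quad(d\ge0,\ k\ge1).
\]
The array $\xi$ is anti-Hermitian, $\xi_{km}=-\overline{\xi_{mk}}$, and $a^d$ is its $d$-th subdiagonal. As $u,v$ are smooth, $|\xi_{mk}|\le c_s(m+k)^{-s}$ for every $s$. Arrays and sequences obtained below by forming tail sums keep this rapid decay, and all weights grow polynomially, so every series converges absolutely. This is the only use of smoothness from here on. Unlabeled sums run over all indices $\ge1$. Put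
\begin{gather*}
F_d=\sum_{k,n}C^d_{kn}\,a^d_k\overline{a^d_n},\qquad F=F_0+2\sum_{d\ge1}F_d,\\
M=\sum mk|\xi_{mk}|^2,\qquad P=\sum m\,\xi_{mm},\qquad D=M-\tfrac12|P|^2 .
\end{gather*}

\begin{proposition}\label{prop:K}
We have $\langle R(u,v)v,u\rangle=2\pi F$ and $\langle u,u\rangle\langle v,v\rangle-\langle u,v\rangle^2=8\pi^2D$. If $u,v$ are linearly independent in $\mathcal Q$, then $D>0$, $\xi\ne0$, and
\[
K(u,v)=\frac1{4\pi}\cdot\frac FD .
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sym}, $R(u,v)=R(X,\bar Y)-R(Y,\bar X)=\sum\xi_{mk}R(E_m,E_{-k})$. This operator is skew and preserves $V_\pm$, so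
\[
\langle R(u,v)v,u\rangle=g(R(u,v)Y,\bar X)-g(R(u,v)X,\bar Y)=2\pi\sum r(m,k,n,l)\,\xi_{mk}\,(y_n\bar x_l-x_n\bar y_l),
\]
and $y_n\bar x_l-x_n\bar y_l=-\xi_{nl}=\overline{\xi_{ln}}$. By Lemma~\ref{lem:coeff}, the terms with $m-k=l-n=d\ge0$ add up to $F_d$. For $d\ge1$ the terms with $k=m+d$, $n=l+d$ have $\xi_{mk}\overline{\xi_{ln}}=\overline{a^d_m}a^d_l$ and $r=C^d_{ml}=C^d_{lm}$, so they add up to $F_d$ as well.

Let $\alpha=\sum m|x_m|^2$, $\beta=\sum m|y_m|^2$, $\gamma=\sum mx_m\bar y_m$. By \eqref{eq:metric}, $\langle u,u\rangle=4\pi\alpha$, $\langle v,v\rangle=4\pi\beta$ and $\langle u,v\rangle=4\pi\operatorname{Re}\gamma$. Expanding $|\xi_{mk}|^2$ gives $M=2\alpha\beta-2\operatorname{Re}(\gamma^2)=2\alpha\beta-2(\operatorname{Re}\gamma)^2+2(\operatorname{Im}\gamma)^2$, and $P=2i\operatorname{Im}\gamma$. Hence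
\begin{equation}\label{eq:D}
D=2\alpha\beta-2(\operatorname{Re}\gamma)^2,
\end{equation}
which is the second claim. For independent $u,v$ the strict Cauchy--Schwarz inequality gives $D>0$, so $M>0$ and $\xi\neq0$.
\end{proof}

\begin{example}[pure modes]\label{ex:modes}
For $u=\cos n\theta$, $v=\sin n\theta$ the only nonzero entry of $\xi$ is $\xi_{nn}$. Then $F=C^0_{nn}|\xi_{nn}|^2=\frac52n^3|\xi_{nn}|^2$ and $D=\frac12n^2|\xi_{nn}|^2$, so $K=\frac{5n}{4\pi}$. For $u=\cos(m\theta+\theta_1)$, $v=\cos(n\theta+\theta_2)$ with $m<n$ the only nonzero entries are $\xi_{nm}$ and $\xi_{mn}$. Then $F=2C^{n-m}_{mm}|\xi_{nm}|^2$ and $D=2mn|\xi_{nm}|^2$, so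
\[
K=\frac1{4\pi}\Big(2m+\frac{m^3}{n(m+n)}\Big).
\]
All these values exceed $\frac1{2\pi}$, and they tend to $\frac1{2\pi}$ for $m=1$, $n\to\infty$.
\end{example}

\section{Positivity}\label{sec:positive}

It suffices to show that each matrix $C^d$ is positive definite. The first off-diagonal entry appears for trigonometric polynomials of degree two. There $F=F_0+2F_1$ with $F_1=\frac{13}3|\xi_{21}|^2$, and $F_0$ is the form in $a_1=\xi_{11}$, $a_2=\xi_{22}$ with matrix
\[
\begin{pmatrix}5/2&13/3\\13/3&20\end{pmatrix}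
=\begin{pmatrix}1&1\\1&8\end{pmatrix}+\begin{pmatrix}1&2\\2&8\end{pmatrix}+\begin{pmatrix}1/2&4/3\\4/3&4\end{pmatrix}.
\]
The summands have entries $\min(k,n)^3$, $kn\min(k,n)$ and $k^2n^2/(k+n)$. Each is a sum or integral of squares:
\[
F_0=\big(|a_1+a_2|^2+7|a_2|^2\big)+\big(|a_1+2a_2|^2+|2a_2|^2\big)+\int_0^\infty|a_1e^{-t}+4a_2e^{-2t}|^2\,dt .
\]
The first two brackets contain tail sums of $a_k$ and of $ka_k$, and this pattern persists. For a block $a=a^d$ put
\[
S_j=\sum_{k\ge j}a_k,\qquad T_j=\sum_{k\ge j}ka_k,\qquad I_d=\int_0^\infty e^{-dt}\Big|\sum_kk^2a_ke^{-kt}\Big|^2dt .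
\]

\begin{lemma}\label{lem:squares}
For every $d\ge0$,
\[
F_d=\sum_j\big[3j^2-3j+1+2d(2j-1)\big]|S_j|^2+\sum_j|T_j|^2+I_d ,
\]
and $I_d>0$ unless $a^d=0$.
\end{lemma}

\begin{proof}
Since $k+n=\min(k,n)+\max(k,n)$,
\[
\min(k,n)^2(k+n+2d)=\min(k,n)^3+2d\min(k,n)^2+kn\min(k,n).
\]
Telescoping gives $\min(k,n)^p=\sum_{j\le k,\,j\le n}(j^p-(j-1)^p)$, so for any rapidly decreasing sequence $b$
\begin{equation}\label{eq:min}
\sum_{k,n}\min(k,n)^p\,b_k\overline{b_n}=\sum_j\big(j^p-(j-1)^p\big)\Big|\sum_{k\ge j}b_k\Big|^2 .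
\end{equation}
Apply this with $p=3,2$ and $b_k=a_k$, and with $p=1$ and $b_k=ka_k$. The remaining term of $C^d_{kn}$ gives $I_d$, because $\frac1{k+n+d}=\int_0^\infty e^{-(k+n+d)t}dt$. If $I_d=0$, the power series $\sum k^2a_kz^k$ vanishes on $(0,1)$, so $a=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Every $F_d$ is nonnegative by Lemma~\ref{lem:squares}. Linear independence gives $\xi\ne0$ by Proposition~\ref{prop:K}; as $\xi$ is anti-Hermitian, some subdiagonal $a^d$ is nonzero, and then $F_d\ge I_d>0$. So $F>0$ and $K>0$.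
\end{proof}

This proof used only that $\xi$ is a nonzero anti-Hermitian array, not its special form.

\section{Low-high planes and the constant $\frac1{4\pi}$}\label{sec:lowhigh}

By Proposition~\ref{prop:K}, the bound $K>\frac1{4\pi}$ means $F>D$. The block $d$ contributes $\sum k(k+d)|a_k|^2$ to $M$. For $d$ much larger than $k,n$ we have $C^d_{kn}\approx2d\min(k,n)^2$ and $k(k+d)\approx dk$, so we are comparing $2\sum\min(k,n)^2a_k\overline{a_n}$ with $\sum k|a_k|^2$. By \eqref{eq:min} and the parallelogram law,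
\begin{equation}\label{eq:model}
2\sum_{k,n}\min(k,n)^2a_k\overline{a_n}=2\sum_k k\big(|S_k|^2+|S_{k+1}|^2\big)=\sum_kk|a_k|^2+\sum_kk|S_k+S_{k+1}|^2,
\end{equation}
because $\sum(2j-1)|S_j|^2=\sum k|S_k|^2+\sum k|S_{k+1}|^2$ and $a_k=S_k-S_{k+1}$. So the ratio is at least $1$, and it is close to $1$ when $S_k$ alternates in sign with slowly varying modulus. A block with a single entry $a_k$ has ratio $2k\ge2$, which is why pure modes stop at $\frac1{2\pi}$. If $v$ is one high mode and $u$ has low frequencies, every block has a single entry. To place a prescribed sequence in most blocks we take for $v$ a long packet of high modes with equal coefficients.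

\begin{proposition}\label{prop:lowhigh}
Let $x_1,\dots,x_J$ be real and not all zero, $x_k=0$ for $k>J$, and $S_j=\sum_{k\ge j}x_k$. Let $u=2\sum x_k\cos k\theta$ and $v_L=2\sum_{n=L^2+1}^{L^2+L}\cos n\theta$. Then
\[
\lim_{L\to\infty}K(u,v_L)=\frac1{4\pi}\Big(1+\frac{\sum k(S_k+S_{k+1})^2}{\sum k(S_k-S_{k+1})^2}\Big).
\]
\end{proposition}

\begin{proof}
Let $L>J$ and $N=L^2$; implied constants depend only on $x$. Here $y_n=1$ for $N<n\le N+L$ and $y_n=0$ otherwise. The supports of $x$ and $y$ are disjoint, so \eqref{eq:D} gives $D=2\alpha\beta$ with $\alpha=\sum kx_k^2$ and $\beta=\sum_{n=N+1}^{N+L}n=L^3+O(L^2)$. Since $x_{k+d}y_k=0$ for $d\ge0$, we have $a^d_k=-y_{k+d}x_k$. This vanishes unless $N+1-J\le d\le N+L-1$, and for such $d$ we have $|d-N|\le L$, so $C^d_{kn}=2N\min(k,n)^2+O(L)$ for $k,n\le J$. For the $L-J+1$ values $N\le d\le N+L-J$ all $y_{k+d}$ with $1\le k\le J$ equal $1$, and $F_d=2NA+O(L)$ with $A=\sum\min(k,n)^2x_kx_n$. The fewer than $2J$ remaining blocks are $O(N)$ each. Hence $F=4AL^3+O(L^2)$ and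 $F/D\to2A/\alpha$. Now use \eqref{eq:model}.
\end{proof}

\begin{corollary}\label{cor:inf}
For every $\varepsilon>0$ there are linearly independent trigonometric polynomials $u,v$ with $K(u,v)<\frac1{4\pi}+\varepsilon$.
\end{corollary}

\begin{proof}
Let $s_j=1-\frac{j-1}J$ for $1\le j\le J+1$ and $s_j=0$ for larger $j$. Put $S_j=(-1)^js_j$ and $x_k=S_k-S_{k+1}$, which vanishes for $k>J$ and has tail sums $S_j$. In Proposition~\ref{prop:lowhigh} the numerator is $\sum_{k=1}^Jk/J^2=\frac{J+1}{2J}\le1$. The denominator is $\sum k(s_k+s_{k+1})^2\ge\frac14\lfloor J/2\rfloor$, since $s_k\ge\frac12$ for $k\le J/2$. Take $J$ large, then $L$ large.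
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $I=I_0+2\sum_{d\ge1}I_d$. As in the proof of Theorem~\ref{thm:positive}, $I>0$ for independent $u,v$, so $K>\frac1{4\pi}$ follows from the next statement. The term $I$ serves only to make the inequality strict.

\begin{proposition}\label{prop:lower}
For all real smooth $u,v$ we have $F\ge D+I$.
\end{proposition}

\subsection{One block}
We first look for the analog of \eqref{eq:model} for finite $d$. It holds up to a loss of lower order.

\begin{lemma}\label{lem:block}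
For every $d\ge0$,
\[
F_d\ge\sum_kk(k+d)\big(|a_k|^2+|S_k+S_{k+1}|^2\big)-\frac12\sum_k|S_k|^2+I_d .
\]
\end{lemma}

\begin{proof}
By the parallelogram law and a shift of the index, the first sum on the right is
\[
2\sum_k\big[k(k+d)+(k-1)(k-1+d)\big]|S_k|^2=\sum_k\big[4k^2-4k+2+2d(2k-1)\big]|S_k|^2 .
\]
Comparing with Lemma~\ref{lem:squares}, we must show $\sum|T_j|^2\ge\sum(j^2-j+\frac12)|S_j|^2$. Let $Q_j=\sum_{k\ge j}S_k$. Summation by parts gives $T_j=jS_j+Q_{j+1}$, and $Q_j=S_j+Q_{j+1}$ gives $2\operatorname{Re}S_j\overline{Q_{j+1}}=|Q_j|^2-|Q_{j+1}|^2-|S_j|^2$. Therefore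
\[
|T_j|^2=(j^2-j)|S_j|^2+j\big(|Q_j|^2-|Q_{j+1}|^2\big)+|Q_{j+1}|^2 .
\]
Since $\sum j(|Q_j|^2-|Q_{j+1}|^2)=\sum|Q_j|^2$, we obtain $\sum|T_j|^2=\sum(j^2-j)|S_j|^2+\sum(|Q_j|^2+|Q_{j+1}|^2)$, and $|Q_j|^2+|Q_{j+1}|^2\ge\frac12|Q_j-Q_{j+1}|^2=\frac12|S_j|^2$.
\end{proof}

The loss will be recovered from an interaction between different blocks, so we pass to arrays. Put
\[
\sigma_{mk}=\sum_{i\ge0}\xi_{m+i,k+i},\qquad \mu_{mk}=\sigma_{mk}+\sigma_{m+1,k+1},\qquad q=\sigma_{11}=\sum_m\xi_{mm}.
\]
On the diagonal $m-k=d\ge0$ we have $\sigma_{mk}=S_k$, $\mu_{mk}=S_k+S_{k+1}$ and $mk=k(k+d)$. Both arrays are anti-Hermitian, so the diagonals $d$ and $-d$ contribute equally to sums of squares. Adding Lemma~\ref{lem:block} over the blocks gives $F\ge M+\sum mk|\mu_{mk}|^2-\frac12\sum|\sigma_{mk}|^2+I$. Proposition~\ref{prop:lower} thus reduces to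
\begin{equation}\label{eq:goal}
\sum mk|\mu_{mk}|^2-\frac12\sum|\sigma_{mk}|^2+\frac12|P|^2\ge0 .
\end{equation}

\subsection{Splitting the loss}
From $\xi_{mk}=\sigma_{mk}-\sigma_{m+1,k+1}$ we get $|\xi_{mk}|^2+|\mu_{mk}|^2=2|\sigma_{mk}|^2+2|\sigma_{m+1,k+1}|^2$. The shifted sum misses the boundary $B=\{(m,k):\min(m,k)=1\}$, so
\begin{equation}\label{eq:split}
\frac12\sum|\sigma_{mk}|^2=\frac18\sum|\xi_{mk}|^2+\frac18\sum|\mu_{mk}|^2+\frac14\sum_B|\sigma_{mk}|^2 .
\end{equation}
The $\mu$-term is harmless. The difficulty is $\frac18\sum|\xi|^2$, which requires a lower bound for $\mu$ in terms of $\xi$. Now $\mu$ is small when $\xi$ alternates along diagonals, and the failure to alternate is measured by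
\[
\zeta_{mk}=\xi_{mk}+\xi_{m+1,k+1}=\mu_{mk}-\mu_{m+1,k+1}.
\]
We use $|\zeta_{mk}|^2\le2|\mu_{mk}|^2+2|\mu_{m+1,k+1}|^2$ and shift the index; the weight $(m-1)(k-1)$ vanishes on $B$, so no boundary term arises:
\[
\sum mk|\zeta_{mk}|^2\le2\sum\big[mk+(m-1)(k-1)\big]|\mu_{mk}|^2=\sum\big[4mk-2(m+k-1)\big]|\mu_{mk}|^2 .
\]
Equivalently,
\begin{equation}\label{eq:mu}
\sum mk|\mu_{mk}|^2\ge\frac14\sum mk|\zeta_{mk}|^2+\frac12\sum(m+k-1)|\mu_{mk}|^2 .
\end{equation}

\subsection{A bivector cannot alternate too well}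
It remains to bound $\zeta$ below by $\xi$. Here, and only here, we use that $\xi$ comes from two vectors. The products $\xi_{mk}\overline{\xi_{m+1,k+1}}$ must be prevented from being too negative. They are controlled through the part of $u\wedge v$ that the curvature ignores, with coefficients $\eta_{mn}=x_my_n-y_mx_n=-\eta_{nm}$. The two arrays are linked by the Pl\"ucker-type identity
\begin{equation}\label{eq:plucker}
\eta_{mn}\overline{\eta_{kl}}=\xi_{ml}\overline{\xi_{kn}}-\xi_{mk}\overline{\xi_{ln}} .
\end{equation}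
Indeed, the monomials $-x_mx_n\bar y_k\bar y_l$ and $-y_my_n\bar x_k\bar x_l$ occur in both products on the right and cancel, and both sides equal $x_my_n\bar x_k\bar y_l-x_my_n\bar y_k\bar x_l-y_mx_n\bar x_k\bar y_l+y_mx_n\bar y_k\bar x_l$.

\begin{lemma}\label{lem:plucker}
$\displaystyle\sum mk|\zeta_{mk}|^2\ge\sum|\xi_{mk}|^2+2|P|^2-2\operatorname{Re}(P\bar q)$.
\end{lemma}

\begin{proof}
Taking $l=m+1$, $n=k+1$ in \eqref{eq:plucker} and using $\eta_{k,m+1}=-\eta_{m+1,k}$ gives
\[
\xi_{mk}\overline{\xi_{m+1,k+1}}=\xi_{m,m+1}\overline{\xi_{k,k+1}}+\eta_{m,k+1}\overline{\eta_{m+1,k}} .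
\]
After multiplication by $mk$ and summation the first term becomes a square. Expanding $|\zeta_{mk}|^2$,
\begin{align*}
\sum mk|\zeta_{mk}|^2&=\sum\big[mk+(m-1)(k-1)\big]|\xi_{mk}|^2+2\Big|\sum m\,\xi_{m,m+1}\Big|^2\\
&\qquad+2\operatorname{Re}\sum mk\,\eta_{m,k+1}\overline{\eta_{m+1,k}}\\
&\ge\sum(2mk-m-k+1)|\xi_{mk}|^2-\sum mk\big(|\eta_{m,k+1}|^2+|\eta_{m+1,k}|^2\big).
\end{align*}
In the last sum $|\eta_{mn}|^2$ has weight $m(n-1)+(m-1)n=2mn-m-n$, one less than the weight of $|\xi_{mn}|^2$. Taking $(k,l)=(m,n)$ in \eqref{eq:plucker} gives $|\eta_{mn}|^2=|\xi_{mn}|^2-\xi_{mm}\overline{\xi_{nn}}$. Hence the lower bound equals $\sum|\xi_{mn}|^2+\sum(2mn-m-n)\xi_{mm}\overline{\xi_{nn}}$, and the second sum is $2|P|^2-P\bar q-q\bar P$.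
\end{proof}

\begin{remark}
The lemma fails for general anti-Hermitian arrays. Let $b_k=\max(\frac1k-\frac1J,0)$, let $\xi_{k+1,k}=-\xi_{k,k+1}=(-1)^kb_k$, and let all other entries be zero. Then $P=q=0$ and $\sum mk|\zeta_{mk}|^2=2\sum_{k<J}\frac1{k(k+1)}<2$, while $\sum|\xi_{mk}|^2\ge2(b_1^2+b_2^2)\to\frac52$ as $J\to\infty$.
\end{remark}

\subsection{The boundary terms}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
By \eqref{eq:split}, \eqref{eq:mu} and Lemma~\ref{lem:plucker}, the left side of \eqref{eq:goal} is at least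
\[
\frac18\sum|\xi_{mk}|^2+\sum\Big(\frac{m+k-1}2-\frac18\Big)|\mu_{mk}|^2-\frac14\sum_B|\sigma_{mk}|^2+|P|^2-\frac12\operatorname{Re}(P\bar q).
\]
The last two terms are at least $-\frac1{16}|q|^2=-\frac1{16}|\sigma_{11}|^2$, because $|P-\frac q4|^2\ge0$. We now group the expression by the index $(m,k)$ and use $\sigma_{mk}=\frac12(\xi_{mk}+\mu_{mk})$. For $(m,k)\notin B$ there is no negative term. For $(m,k)\in B$ other than $(1,1)$ we have $\frac14|\sigma_{mk}|^2\le\frac18|\xi_{mk}|^2+\frac18|\mu_{mk}|^2$, while $|\mu_{mk}|^2$ has coefficient at least $\frac78$ since $m+k\ge3$. At $(1,1)$ the negative terms add up to $-\frac5{16}|\sigma_{11}|^2$, and $|\mu_{11}|^2$ has coefficient $\frac38$. An even splitting would cost $\frac5{32}|\xi_{11}|^2$, more than the available $\frac18|\xi_{11}|^2$, so we use $|a+b|^2\le(1+t)|a|^2+(1+\frac1t)|b|^2$ with $t=\frac35$: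
\[
\tfrac5{16}|\sigma_{11}|^2=\tfrac5{64}|\xi_{11}+\mu_{11}|^2\le\tfrac5{64}\big(\tfrac85|\xi_{11}|^2+\tfrac83|\mu_{11}|^2\big)=\tfrac18|\xi_{11}|^2+\tfrac5{24}|\mu_{11}|^2,
\]
and $\frac5{24}<\frac38$. Every group is nonnegative, which proves \eqref{eq:goal}.
\end{proof}

\section{The range of the sectional curvature}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For independent $u,v$, Propositions~\ref{prop:K} and~\ref{prop:lower} give $F\ge D+I>D>0$, so $K(u,v)>\frac1{4\pi}$. It remains to show that every number in $(\frac1{4\pi},\infty)$ is a value of $K$.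

For $N\ge2$ let $\Omega_N$ be the set of linearly independent pairs of real trigonometric polynomials of degree at most $N$ modulo constants, a space of dimension $2N\ge4$. The set of independent pairs in $\mathbb R^p$, $p\ge3$, is connected: it is the image of the connected group of matrices with positive determinant under the map that takes the first two columns, and this map is onto because the sign of a determinant can be corrected in the third column. On $\Omega_N$ the functions $F$ and $D>0$ are polynomials in the coefficients, so $K$ is continuous and $K(\Omega_N)$ is an interval. These intervals increase with $N$, so their union is an interval. It contains the values $\frac{5n}{4\pi}$ of Example~\ref{ex:modes} and, by Corollary~\ref{cor:inf}, values arbitrarily close to $\frac1{4\pi}$. Hence it contains $(\frac1{4\pi},\infty)$. So the set of values of $K$ is exactly this interval, $\inf K=\frac1{4\pi}$ and $\sup K=\infty$.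
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Geometry and curvature of diffeomorphism groups},
\texttt{https://www.esi.ac.at/uploads/f31f1609-676b-4341-bb23-582fe8767e36.pdf}

\end{thebibliography}
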